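# Absolutely convergent Taylor series and a Jordan curve of positive area

## 1. Absolute convergence and the area of the image of the circle

The first guess is "no": a one-to-one conformal map whose Taylor series converges absolutely on the unit circle should not be able to carry the circle onto a curve of positive area. Let us say precisely what this means and test it.

Throughout, $D$ is the open unit disk, $C$ the unit circle, $|E|$ the planar Lebesgue measure of a set $E$, and $e(x)=e^{2\pi i x}$.

**Definition 1 (class (A)).** A function $f(z)=\sum_{n\ge0}a_nz^n$, holomorphic in $D$, belongs to class (A) if $\|f\|_A:=\sum_{n\ge0}|a_n|<\infty$.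

Such an $f$ extends continuously to $\overline D$, with $\sup_{\overline D}|f|\le\|f\|_A$, and multiplying series gives $\|uv\|_A\le\|u\|_A\|v\|_A$. For example, $\sum_{n\ge1} z^n/n^2$ is in (A). The function $\log\frac1{1-z}=\sum_{n\ge1} z^n/n$ is not, but for $0<\rho<1$ the function $\log\frac1{1-\rho z}=\sum_{n\ge1}\rho^nz^n/n$ is, with norm exactly $\log\frac1{1-\rho}$.

**Definition 2 (univalent).** In these notes a univalent function is a conformal mapping of $D$ onto a Jordan domain $G$, together with its continuous extension to $C$. So $f$ is injective on $\overline D$, and $f(C)$ is the Jordan curve that bounds $G$.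

For example, $f(z)=z+\frac12z^2$ is univalent in this sense: $f(z)-f(w)=(z-w)\bigl(1+\frac{z+w}2\bigr)$, and on $\overline D$ the last factor vanishes only for $z=w=-1$. Being injective and continuous on $\overline D$, it maps $D$ onto the inside of the Jordan curve $f(C)$ (the general argument is in Step 11). Its curve is smooth except at one point and has area zero.

The problem, taken from the paper "Compression and Expansion of Boundary Sets", asks whether a univalent function of class (A) can map $C$ onto a curve with $|f(C)|>0$. Here are some cases that can be done by hand.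

*Weight $n$.* If $\sum n|a_n|<\infty$, then $f(C)$ has length $\ell\le2\pi\sum n|a_n|$. A closed curve of length $\ell$ is covered by $N$ disks of radius $\ell/N$, so its area is at most $\pi\ell^2/N$ for every $N$, hence $0$.

*Weight $\sqrt n$.* Suppose $\sum\sqrt n\,|a_n|<\infty$. For $h>0$,
$$|f(e^{i(\varphi+h)})-f(e^{i\varphi})|\le\omega(h):=\sum_{n\ge1}|a_n|\min(2,nh).$$
Since $\min(a,b)\le\sqrt{ab}$, the $n$-th term of $\omega(h)/\sqrt h$ is at most $\sqrt2\,\sqrt n\,|a_n|$, and for fixed $n$ it is at most $|a_n|\,n\sqrt h\to0$ as $h\to0$. By dominated convergence $\omega(h)=o(\sqrt h)$. Cut $C$ into $N$ arcs of length $2\pi/N$. Their images lie in $N$ disks of radius $\omega(2\pi/N)$, of total area $N\pi\,\omega(2\pi/N)^2\to0$. So $|f(C)|=0$.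

Neither case used injectivity. With no weight at all, injectivity must play a part if the guess is to hold: F. Bagemihl and G. Piranian constructed functions that belong to class (A), have a finite Dirichlet integral, and map $C$ onto a Peano curve. So let us use univalence.

## 2. Power weights force a null curve

**Theorem 1 (power weights are impossible).** Let $f=\sum a_nz^n$ map $D$ conformally onto a Jordan domain. If $\sum_{n\ge1}n^{\gamma}|a_n|<\infty$ for some $\gamma>0$, then $|f(C)|=0$.

We recall two textbook facts. Koebe's $\frac14$-theorem: if $f$ is injective and holomorphic in $D$ and $G=f(D)$, then $\operatorname{dist}(f(z),\partial G)\ge\frac14(1-|z|^2)|f'(z)|$. Lebesgue's density theorem: almost every point $x$ of a measurable set $E$ satisfies $|\{|w-x|\le r\}\setminus E|=o(r^2)$ as $r\to0$.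

We may take $0<\gamma\le1$. Let $G=f(D)$ and $\delta(w)=\operatorname{dist}(w,\partial G)$. The function $f$ is continuous on $\overline D$, so $f(\overline D)=\overline G$ and $\partial G\subset f(C)$. Conversely, if $f(\zeta)=w\in G$ with $|\zeta|=1$, then $f(r\zeta)\to w$ as $r\to1$, so $r\zeta\to (f|_D)^{-1}(w)\in D$ by continuity of the inverse, which is absurd. So $f(C)=\partial G$.

**Step A: a rate of approach along radii.** This is the only use of the weight. For $0\le r<1$ we have $1-r^n\le\min(1,n(1-r))\le(n(1-r))^\gamma$, hence for $|\zeta|=1$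
$$|f(r\zeta)-f(\zeta)|\le K(1-r)^\gamma,\qquad K=\sum_{n\ge1}n^\gamma|a_n|. \tag{1}$$

**Step B: near a density point the domain is narrow.** Suppose $|\partial G|>0$ and let $x=f(\zeta)$ be a density point of $\partial G$. Put
$$\eta_j=\sup\{2^j\delta(w):\ w\in G,\ |w-x|\le2^{-j}\}>0 .$$
For such $w$ we have $\delta(w)\le|w-x|\le2^{-j}$, since $x\in\partial G$. So the open disk of radius $\delta(w)$ about $w$ lies in $G\cap\{|w'-x|\le2^{1-j}\}$, and $G$ is disjoint from $\partial G$. Hence
$$|\{|w'-x|\le2^{1-j}\}\setminus\partial G|\ge\pi\eta_j^2\,4^{-j},$$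
and the density property forces $\eta_j\to0$.

**Step C: narrowness costs hyperbolic length.** We bound $\int|f'|/\delta$ along the radius from both sides. By Koebe,
$$\int_0^r\frac{|f'(t\zeta)|}{\delta(f(t\zeta))}\,dt\le\int_0^r\frac{4\,dt}{1-t^2}=2\log\frac{1+r}{1-r}\le2\log\frac2{1-r}. \tag{2}$$
Since $f(0)\ne x$, fix an integer $n_0$ with $|f(0)-x|\ge2^{-n_0}$. Let $n_r$ be the largest integer with $|f(r\zeta)-x|\le2^{-n_r}$; it exists because $f(r\zeta)\ne x$. For $r$ near $1$ and $n_0\le j<n_r$, the path $t\mapsto f(t\zeta)$, $0\le t\le r$, starts at distance $\ge2^{-j}$ from $x$ and ends at distance $\le2^{-j-1}$. Take the first time at which the distance is $2^{-j-1}$ and the last earlier time at which it is $2^{-j}$. Between these times the path is in the open annulus $2^{-j-1}<|w-x|<2^{-j}$ and has length at least $2^{-j-1}$, while $\delta\le\eta_j2^{-j}$ there. The open annuli are disjoint for different $j$, so these contributions add: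
$$\sum_{n_0\le j<n_r}\frac1{2\eta_j}\le2\log\frac2{1-r}. \tag{3}$$

**Step D: comparison.** We play (1) against (3). By maximality of $n_r$ and (1), $2^{-n_r-1}<|f(r\zeta)-x|\le K(1-r)^\gamma$, so $n_r\ge\gamma\log_2\frac1{1-r}-O(1)$. Thus $n_r\to\infty$ and the right side of (3) is $O(n_r)$. But $1/\eta_j\to\infty$, so the left side of (3) divided by $n_r$ tends to $\infty$. This contradiction proves Theorem 1. $\blacksquare$

So the guess survives every power weight. The proof stops at $\gamma=0$ at exactly one place: without (1) we know only that $f(r\zeta)\to x$, so $n_r$ may grow far more slowly than $\log\frac1{1-r}$, and (3) is then no contradiction. This tells us what a counterexample has to do: it must move along thin channels in which a small displacement of the image uses a huge amount of $\log\frac1{1-r}$.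

## 3. Positive area in class (A): statements, and the Riemann map

The guess is wrong.

**Theorem 2 (existence).** For every $\kappa>0$ and $\varepsilon\in(0,1)$ there is $f$ of class (A), continuous and injective on $\overline D$, mapping $D$ conformally onto the Jordan domain bounded by $f(C)$, such that
$$\|f-z\|_A\le400\,\kappa,\qquad |f(C)|\ge(1-\varepsilon)\tfrac{\sqrt3}2\kappa^2>0 .$$

**Theorem 3 (density).** Let $g$ be of class (A) and injective in $D$, and let $\mu>0$. Then there is $f$ of class (A), injective on $\overline D$ and mapping $D$ conformally onto a Jordan domain, with $\|f-g\|_A<\mu$ and $|f(C)|>0$.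

So $\sum|a_n|<\infty$ allows positive area, and by Theorem 1 no condition $\sum n^\gamma|a_n|<\infty$ with $\gamma>0$ does. Which slower-growing weights are admissible is not determined here.

A sensible first attempt at Theorem 2 is to start from a Jordan domain $G$ of finite area whose boundary has positive area, and to take its Riemann map. By Carathéodory's theorem it extends to a homeomorphism of the closures, so only $\sum|a_n|<\infty$ is missing. What the area formula gives is $\sum n|a_n|^2=|G|/\pi$, and Cauchy–Schwarz then yields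
$$\sum_{1\le n\le N}|a_n|\le\Bigl(\sum n|a_n|^2\Bigr)^{1/2}\Bigl(\sum_{n\le N}\tfrac1n\Bigr)^{1/2},$$
which grows like $\sqrt{\log N}$. Here the attempt stops: the domain does not hand us its coefficients. We will therefore build the function and not the domain, as $f=z+g_1+g_2+\cdots$, with $g_n$ written down explicitly.

## 4. One logarithm makes one finger

Let $0<\rho<1$, $L=\log\frac1{1-\rho}$, $b>0$, and consider
$$h(z)=\frac bL\log\frac1{1-\rho z}.$$
Its properties can be read off.

* At the point $1$: $h(1)=b$.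
* Away from $1$: if $z\in C$ and $|z-1|\ge\eta$, then $|h(z)|\le C(\eta)/L$ for $L$ large.
* Near $1$: $|\operatorname{Im}h|\le\frac{\pi b}{2L}$, since $\operatorname{Re}(1-\rho z)>0$. If $|\tau|=e^{-aL}$ with $0<a<1$ fixed, then $|1-\rho e^{i\tau}|^2=(1-\rho)^2+4\rho\sin^2\frac\tau2$ lies between constant multiples of $\tau^2$ once $\rho\ge\frac12$, so $h(e^{i\tau})=ab+O(1/L)$.
* Cost: $\|h\|_A=\frac bL\sum_{j\ge1}\rho^j/j=b$, whatever $L$ is.

So $z+h(z)$ pushes out from the circle a straight finger of length about $b$ and width $O(1/L)$, at the price $b$ in the norm. The width is free to choose, and this is the thin channel of Section 2.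

Now take $M$ fingers of length $b$ at all $M$-th roots of unity $q$. Since $\prod_q(1-\rho\bar qz)=1-\rho^Mz^M$, the norm of $\frac bL\sum_q\log\frac1{1-\rho\bar qz}$ is $\frac bL\sum_{l\ge1}\frac{\rho^{Ml}}l=\frac bL\log\frac1{1-\rho^M}\le b$. Equally spaced, $M$ fingers cost no more than one. The trivial bound, for arbitrary base points, is $Mb$. The cost depends on the arithmetic of the base points, and everything will turn on this.

## 5. Rhombic cells of conserved area, and the square-root count

The geometric plan is the following. Attach to the fingertips of generation $n$ disjoint rhombic cells, whose total area is essentially the same for all $n$ and which touch the curve $f_n(C)$ only at the tips. From each tip grow $m$ thin fingers into its cell, with tips at different heights, and attach to each new tip a smaller cell. If $f_n\to f$, then points that lie in cells of infinitely many generations lie on $f(C)$, and they form a set of positive area.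

For the cells to shrink in all directions we need two finger directions, used alternately. We take
$$e_1=1,\qquad e_2=e^{i\pi/3},$$
and not two perpendicular directions, for this reason. Near the tip of a finger in direction $d$, the outward normal $zf'(z)$ of the curve points almost exactly in direction $d$. To grow the next fingers outward in direction $d'$ we need $\operatorname{Re}(\bar d'd)>0$ with room to spare. At sixty degrees this number is $\frac12$; at a right angle it would be $0$, and the sign would be out of control.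

**Coordinates.** Write $w=x\,e_1+y\,e_2$ with real $x=x(w)$, $y=y(w)$. Then
$$\operatorname{Im}(\bar e_1w)=\tfrac{\sqrt3}2\,y(w),\qquad\operatorname{Im}(\bar e_2w)=-\tfrac{\sqrt3}2\,x(w). \tag{4}$$
Let $V=\{x,y\ge0\}$, a sector of opening $\pi/3$ between the directions $e_1$ and $e_2$. For $w\in V\setminus\{0\}$ and $d\in\{e_1,e_2\}$ we have $|\arg(\bar dw)|\le\pi/3$, so
$$\operatorname{Re}(\bar dw)>0,\qquad|\operatorname{Im}(\bar dw)|\le\sqrt3\,\operatorname{Re}(\bar dw). \tag{5}$$
Let $Q(X,Y)=\{0\le x\le X,\ 0\le y\le Y\}\subset V$, a parallelogram of area $\frac{\sqrt3}2XY$ with corner $0$.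

**Parameters.** Fix $\kappa>0$ and $\varepsilon\in(0,1)$. Let $m=100$, $\Lambda=2+\log m<6.61<\sqrt m$, $\varepsilon_n=\varepsilon4^{-n}$, $X_0=Y_0=\kappa$. For $n$ odd put $d_n=e_2$, $s_n=+1$,
$$b_{n,k}=(k-1+\varepsilon_n)\frac{Y_{n-1}}m\ (1\le k\le m),\quad X_n=(1-\varepsilon_n)X_{n-1},\quad Y_n=(1-2\varepsilon_n)\frac{Y_{n-1}}m .$$
For $n$ even put $d_n=e_1$, $s_n=-1$, with the same formulas and $X,Y$ interchanged. Let $Q_n=Q(X_n,Y_n)$ and $B_n=\max_kb_{n,k}=b_{n,m}$. The number $b_{n,k}$ will be the length of the $k$-th finger grown at a tip; the sign $s_n$ is explained in Step 3.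

For $n$ odd, $b_{n,k}+Y_n=(k-\varepsilon_n)Y_{n-1}/m$ is smaller than $Y_{n-1}$, and smaller than $b_{n,k+1}=(k+\varepsilon_n)Y_{n-1}/m$ if $k<m$. Also $b_{n,k}>0$. Hence, for $n$ odd and by the same computation for $n$ even,
$$\text{the sets }b_{n,k}d_n+Q_n\ (1\le k\le m)\text{ are pairwise disjoint, lie in }Q_{n-1},\text{ and do not contain }0. \tag{6}$$
To see a toy case, pretend $m=2$ and $\kappa=1$: in the first generation the two cells occupy the $y$-ranges $[\frac{\varepsilon_1}2,\frac{1-\varepsilon_1}2]$ and $[\frac{1+\varepsilon_1}2,1-\frac{\varepsilon_1}2]$; the second generation cuts each of them in the $x$-direction. This is a product of two fat Cantor sets in skew coordinates.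

Each generation multiplies $XY$ by $(1-\varepsilon_n)(1-2\varepsilon_n)/m$. Since $\sum_i\varepsilon_i=\varepsilon/3$,
$$m^nX_nY_n=\kappa^2\prod_{i\le n}(1-\varepsilon_i)(1-2\varepsilon_i)\ge\kappa^2\Bigl(1-3\sum_i\varepsilon_i\Bigr)=(1-\varepsilon)\kappa^2. \tag{7}$$
Moreover $X_n,Y_n\to0$, and
$$B_n\le\kappa\,m^{1-n/2}: \tag{8}$$
for $n$ odd, $B_n<Y_{n-1}\le\kappa m^{-(n-1)/2}$, because $Y$ was divided by $m$ at the stages $1,3,\dots,n-2$; for $n$ even, $B_n<X_{n-1}\le\kappa m^{-(n-2)/2}$, because $X$ was divided by $m$ at the stages $2,4,\dots,n-2$.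

**Where the obvious count fails.** Suppose generation $n$ consists of fingers of lengths $b_q$ at $m^n$ distinct $N$-th roots of unity $q$, all in direction $d$:
$$g=\frac dL\sum_qb_q\log\frac1{1-\rho\bar qz}=\frac dL\sum_{j\ge1}\frac{\rho^j}jM(j)z^j,\qquad M(j)=\sum_qb_qq^{-j}.$$
The function $M$ is $N$-periodic, and we will see in Lemma 4 that $\|g\|_A\le2\beta$ for $L\ge N$, where $\beta=\frac1N\sum_{j=1}^N|M(j)|$. The general way to bound $\beta$ is Cauchy–Schwarz and Parseval:
$$\beta\le\Bigl(\frac1N\sum_{j=1}^N|M(j)|^2\Bigr)^{1/2}=\Bigl(\sum_qb_q^2\Bigr)^{1/2}. \tag{9}$$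
But this does not decay in $n$. Take $n$ even. For $k\ge\frac m2+1$, which is $\frac m2$ values of $k$, we have $b_{n,k}\ge\frac12X_{n-1}$, and $X_{n-1}m^{(n-2)/2}\ge\kappa\bigl(1-2\sum_i\varepsilon_i\bigr)\ge(1-\varepsilon)\kappa$. So
$$\sum_qb_q^2\ge m^{n-1}\cdot\frac m2\cdot\frac{X_{n-1}^2}4\ge\frac{m^2}8(1-\varepsilon)^2\kappa^2 .$$
The reason is plain: number of fingers times the square of their length is essentially the total area of the cells, and that is what we want to conserve. With (9) the bound for $\sum\|g_n\|_A$ diverges.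

Equally spaced base points would make the cost tiny, but they are forbidden: the new fingers must start at the old fingertips, so the base points of the children of $p$ must lie very close to $p$. The way out is to use, near each $p$, $m$ consecutive points of a very fine arithmetic progression.

## 6. Nested progressions and the Dirichlet kernel

For a single progression $e(k/N)$, $1\le k\le m$, the average over $j$ of $\bigl|\sum_ke(-kj/N)\bigr|$ tends, as $N\to\infty$, to the $L^1$-norm of a Dirichlet kernel, which is at most $1+\log m$, as against $\sqrt m$ from (9). For $m=100$ this is about $5.6$ against $10$. The next lemma says that nesting progressions multiplies such factors, and this gives a cost $\Lambda^nB_n$, which decays like $(\Lambda/\sqrt m)^n$.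

**Lemma 4.** Let $P$ be a nonempty set of $N'$-th roots of unity, let $s\in\{1,-1\}$ and $0<b_1<\dots<b_m=B$. For a multiple $N>mN'$ of $N'$ put $q_{p,k}=p\,e(sk/N)$ and $b_{q_{p,k}}=b_k$ for $p\in P$, $1\le k\le m$, and let $P^+$ be the set of all $q_{p,k}$. Put
$$A(j)=\sum_{p\in P}p^{-j},\quad\alpha=\frac1{N'}\sum_{j=1}^{N'}|A(j)|,\qquad A^+(j)=\sum_{q\in P^+}q^{-j},\quad\alpha^+=\frac1N\sum_{j=1}^N|A^+(j)|,$$
$$M(j)=\sum_{q\in P^+}b_qq^{-j},\qquad\beta=\frac1N\sum_{j=1}^N|M(j)| .$$
Then the points $q_{p,k}$ are distinct, and for all sufficiently large multiples $N$ of $N'$ we have $\alpha^+\le\Lambda\alpha$ and $\beta\le\Lambda B\alpha$. Moreover, if $|d|=1$, $0<\rho<1$ and $L=\log\frac1{1-\rho}\ge N$, then $g=\frac dL\sum_{q\in P^+}b_q\log\frac1{1-\rho\bar qz}$ satisfies $\|g\|_A\le2\beta$.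

*Proof.* *Distinctness.* Distinct $p,p'$ differ in argument by at least $2\pi/N'$, while $q_{p,k}$ and $p$ differ by $2\pi k/N$ in one fixed direction, with $1\le k\le m$ and $m/N<1/N'$. So the points are distinct.

*Factorization.* The point of the progressions is that the sum over children factors. With
$$u(x)=\sum_{k=1}^me(-skx),\qquad v(x)=\sum_{k=1}^mb_ke(-skx)$$
we have $A^+(j)=A(j)\,u(j/N)$ and $M(j)=A(j)\,v(j/N)$.

*Kernel bounds.* A sum of at most $m$ consecutive exponentials $e(-skx)$ is a geometric sum, so for $|x|\le\frac12$ its modulus is at most $\min\bigl(m,\frac1{|\sin\pi x|}\bigr)\le\min\bigl(m,\frac1{2|x|}\bigr)$. For $v$ put $b_0=0$ and write $b_k=\sum_{i\le k}(b_i-b_{i-1})$. Then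
$$v(x)=\sum_{i=1}^m(b_i-b_{i-1})\sum_{k=i}^me(-skx),$$
and since the differences $b_i-b_{i-1}$ are positive with sum $B$, we get $|v(x)|\le B\min\bigl(m,\frac1{2|x|}\bigr)$. By periodicity
$$\int_0^1|u|\le2\Bigl(\int_0^{1/2m}m\,dx+\int_{1/2m}^{1/2}\frac{dx}{2x}\Bigr)=1+\log m<\Lambda,\qquad\int_0^1|v|\le(1+\log m)B<\Lambda B. \tag{10}$$

*Averages.* Let $h$ be continuous and $1$-periodic. $A$ is $N'$-periodic, so writing $j=r+N'l$ with $1\le r\le N'$, $0\le l<N/N'$,
$$\frac1N\sum_{j=1}^N|A(j)|\,|h(j/N)|=\frac1{N'}\sum_{r=1}^{N'}|A(r)|\cdot\frac{N'}N\sum_l\Bigl|h\Bigl(\frac{r+N'l}N\Bigr)\Bigr|\longrightarrow\alpha\int_0^1|h|$$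
as $N\to\infty$ through multiples of $N'$: for each $r$ the inner expression is a Riemann sum of mesh $N'/N$. Since $A(N')=|P|>0$ (the number of points of $P$), $\alpha>0$. Taking $h=u$ and $h=v$ and using the strict inequalities (10), we obtain $\alpha^+\le\Lambda\alpha$ and $\beta\le\Lambda B\alpha$ for $N$ large.

*Norm of $g$.* We have $g=\frac dL\sum_{j\ge1}\frac{\rho^j}jM(j)z^j$, and $M$ is $N$-periodic. In the block $1\le j\le N$ use $\rho^j/j\le1$; in the block $lN<j\le(l+1)N$, $l\ge1$, use $\rho^j/j\le\rho^{lN}/(lN)$. Each block has $\sum|M(j)|=N\beta$. So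
$$\|g\|_A\le\frac1L\Bigl(N\beta+\sum_{l\ge1}\frac{\rho^{lN}}{lN}N\beta\Bigr)=\frac\beta L\Bigl(N+\log\frac1{1-\rho^N}\Bigr)\le\beta\Bigl(\frac NL+1\Bigr)\le2\beta,$$
because $1-\rho^N\ge1-\rho=e^{-L}$ and $L\ge N$. $\square$

## 7. The functions $f_n$ and the induction hypothesis

**Step 1. Definition of the sequence.** *This step fixes the form of $f_n$ and the properties that keep the induction going.* Let $f_0(z)=z$, $N_0=1$, $P_0=\{1\}$. For $n\ge1$, with $N_n$ a multiple of $N_{n-1}$, $\omega_n=e(1/N_n)$, $0<\rho_n<1$ and $L_n=\log\frac1{1-\rho_n}$, put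
$$q_{p,k}=p\,\omega_n^{s_nk}\quad(p\in P_{n-1},\ 1\le k\le m),\qquad P_n=\{q_{p,k}\},\qquad b_{q_{p,k}}=b_{n,k},$$
$$g_n(z)=\frac{d_n}{L_n}\sum_{q\in P_n}b_q\log\frac1{1-\rho_n\bar qz},\qquad f_n=f_{n-1}+g_n ,$$
with the principal logarithm. The points $q_{p,k}$ will be distinct, so $P_n$ has $m^n$ points, all $N_n$-th roots of unity. The functions are holomorphic near $\overline D$. We call $q_{p,k}$ a child of $p$, and define descendants accordingly.

**Hypothesis H(n).**

* (a) $f_n$ is injective on $C$ and $f_n'\ne0$ on $C$.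
* (b) $\operatorname{Re}(\bar d'\,pf_n'(p))>0$ for $p\in P_n$ and both $d'\in\{e_1,e_2\}$.
* (c) The cells $f_n(p)+Q_n$ $(p\in P_n)$ are pairwise disjoint, and $(f_n(p)+Q_n)\cap f_n(C)=\{f_n(p)\}$.

H(0) holds: in (b) the numbers are $1$ and $\frac12$; in (c), $|1+w|^2=1+2\operatorname{Re}w+|w|^2>1$ for $w\in V\setminus\{0\}$ by (5).

**Step 2. Arcs and safety constants.** *Given $f_n$ with H(n), this step records how much later generations may perturb the picture.* Choose $\tau_n\in(0,2^{-n}]$, and for $p\in P_n$ let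
$$J_p=J_p^{(n)}=\{pe^{i\tau}:|\tau|\le\tau_n\},\qquad J_p'=J_p'^{(n)}=\{pe^{i\tau}:|\tau|\le\tau_n/2\},$$
with $\tau_n$ so small that the $J_p$ are pairwise disjoint; that $\operatorname{Re}(\bar d'zf_n'(z))>0$ on $J_p$ for both $d'\in\{e_1,e_2\}$ (possible by (b)); and that, for $n\ge1$, $J_q^{(n)}\subset\operatorname{int}J_p'^{(n-1)}$ whenever $q$ is a child of $p\in P_{n-1}$ (possible since we shall have $q\in\operatorname{int}J_p'^{(n-1)}$). Since $\frac d{d\varphi}f_n(e^{i\varphi})=izf_n'(z)$ with $z=e^{i\varphi}$, and $\operatorname{Im}(\bar d'izf_n')=\operatorname{Re}(\bar d'zf_n')$,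
$$\varphi\mapsto\operatorname{Im}(\bar d'f_n(e^{i\varphi}))\ \text{ is strictly increasing on each }J_p,\qquad d'\in\{e_1,e_2\}. \tag{11}$$
In words: near a tip, the curve crosses each line parallel to $e_1$ or $e_2$ at most once.

Let $K_n=C\setminus\bigcup_p\operatorname{int}J_p'$ and $F_p'=F_p'^{(n)}=f_n(J_p')\cup(f_n(p)+Q_n)$. We use three constants.

* By (a), the quotient $(f_n(z)-f_n(w))/(z-w)$, extended by $f_n'(z)$ on the diagonal, is continuous and zero-free on $C\times C$. So there is $c_n>0$ with $|f_n(z)-f_n(w)|\ge c_n|z-w|$ on $C$.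
* $\chi_n=2\sin(\tau_n/2)$ is the chord of $J_p'$.
* The compact sets $F_p'$ and $f_n(C\setminus\operatorname{int}J_p)\cup\bigcup_{p'\ne p}F'_{p'}$ are disjoint. Indeed, the pieces of the curve are disjoint by injectivity; each cell meets the curve only at its own tip $f_n(p)$, and $p\in\operatorname{int}J_p'$; and the cells are disjoint. Let $\sigma_n>0$ be the minimum over $p$ of the distances of these two sets.

Put
$$\theta_n=2^{-n-3}\min_{j\le n}\min(\sigma_j,c_j,c_j\chi_j),\qquad\text{so that}\qquad\sum_{k\ge n}\theta_k\le\tfrac14\min(\sigma_n,c_n,c_n\chi_n). \tag{12}$$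

**Proposition 5 (inductive step).** Let H(n) hold, with the choices of Step 2. Then $N_{n+1}$, and then $\rho_{n+1}$, can be chosen so that H(n+1) holds, the points $q_{p,k}$ are distinct with $q_{p,k}\in\operatorname{int}J_p'^{(n)}$, and:

* (d) $|f_{n+1}-f_n|\le\theta_n$ and $|f_{n+1}'-f_n'|\le\theta_n$ on $K_n$.
* (e) For $p\in P_n$ and $z\in J_p'$, $\operatorname{dist}(f_{n+1}(z),F_p')\le\theta_n$. For each child $q$ of $p$, the cell $f_{n+1}(q)+Q_{n+1}$ lies in the closed $\theta_n$-neighborhood of $F_p'$.
* (f) $\|g_{n+1}\|_A\le2\Lambda^{n+1}B_{n+1}$.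

The order of choices is: $f_n$; then $\tau_n,c_n,\chi_n,\sigma_n,\theta_n$; then $N_{n+1}$; then $\rho_{n+1}$. The proof occupies the next two sections. In it we write $d,s,b_k,N,\omega,\rho,L,g$ for $d_{n+1},s_{n+1},b_{n+1,k},N_{n+1},\omega_{n+1},\rho_{n+1},L_{n+1},g_{n+1}$, and $T_p=f_n(p)$.

## 8. Choosing $N$: hairs from the old tips

**Step 3. The skeleton of the next generation.** *For $L=\infty$ the new fingers are line segments. This step shows that they can be placed without collisions.* For $q=q_{p,k}$ put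
$$H_q=f_n(q)+[0,b_q]\,d\ \text{ (the hair)},\qquad t_q=f_n(q)+b_qd,\qquad R_q=t_q+Q_{n+1}.$$

**Lemma 6.** For all sufficiently large multiples $N$ of $N_n$:

1. the points $q_{p,k}$ are distinct and $q_{p,k}\in\operatorname{int}J_p'$;
2. the hairs are pairwise disjoint, and $H_q\cap f_n(C)=\{f_n(q)\}$;
3. the $R_q$ are pairwise disjoint, $R_q\cap f_n(C)=\emptyset$, $R_q\cap H_q=\{t_q\}$, and $R_q\cap H_{q'}=\emptyset$ for $q'\ne q$;
4. for $q=q_{p,k}$, $H_q\cup R_q$ lies in the $\theta_n/2$-neighborhood of $T_p+Q_n$.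

*Proof.* Let $\delta_N=\max_{p,k}|f_n(q_{p,k})-T_p|$. As $N\to\infty$, $q_{p,k}\to p$ and $\delta_N\to0$. So up to a translation of length at most $\delta_N$, $H_q$ is $T_p+[0,b_k]d$, and $R_q$ is $T_p+b_kd+Q_{n+1}$. By (6), both lie in $T_p+Q_n$, and the latter does not contain $T_p$. This gives 1 and 4. The cells $T_p+Q_n$ are compact and disjoint, so for $N$ large, hairs and sets $R_q$ belonging to different $p,p'$ are disjoint. Now fix $p$ and write $q_k,H_k,R_k$.

*Hairs against hairs.* $H_k$ lies on the line $\operatorname{Im}(\bar dw)=\operatorname{Im}(\bar df_n(q_k))$. By (11) these lines are different for different $k$.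

*Hairs against the curve.* Choose $r>0$ smaller than the distance from $T_p$ to the compact set $f_n(C\setminus\operatorname{int}J_p)$. Let $w\in H_k\cap f_n(C)$. If $|w-T_p|<r$, then $w=f_n(z)$ with $z\in J_p$ and $\operatorname{Im}(\bar df_n(z))=\operatorname{Im}(\bar df_n(q_k))$, so $z=q_k$ by (11). If $|w-T_p|\ge r$ and $\delta_N\le r/2$, then $w$ is within $\delta_N$ of the compact set $(T_p+Q_n)\setminus\{|w'-T_p|<r/2\}$. By (c) this set has positive distance from $f_n(C)$, so this case is impossible for $N$ large.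

*Cells.* The limit sets $T_p+b_kd+Q_{n+1}$ are compact, pairwise disjoint by (6), and disjoint from $f_n(C)$ by (c), because they lie in $(T_p+Q_n)\setminus\{T_p\}$. So for $N$ large the same holds for the $R_k$.

*Cells against hairs.* This is where the sign $s$ enters: a longer hair must pass on the outer side of the cells of the shorter ones. Let $d=e_2$, $s=1$. By (4) and (11), $x(f_n(e^{i\varphi}))$ is strictly decreasing in $\varphi$ on $J_p$, and $q_k=p\omega^k$, so $\xi_k:=x(f_n(q_k))$ is strictly decreasing in $k$. On $H_{k'}$ we have $x=\xi_{k'}$ and $y\le y(f_n(q_{k'}))+b_{k'}$. On $R_k$ we have $x\ge\xi_k$ and $y\ge y(f_n(q_k))+b_k$. If $k'>k$ (longer hair), then $\xi_{k'}<\xi_k$, so the sets are disjoint. If $k'=k$, they meet only in $t_{q_k}$. If $k'<k$ (shorter hair), then $b_{k'}<b_k$, and since $y(f_n(q_{k'}))-y(f_n(q_k))\to0$ as $N\to\infty$, the hair ends below the cell for $N$ large.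

If $d=e_1$, $s=-1$, then by (4) and (11) $y(f_n(e^{i\varphi}))$ is strictly increasing in $\varphi$, and $q_k=p\omega^{-k}$, so $y(f_n(q_k))$ is strictly decreasing in $k$. The same argument applies with $x,y$ interchanged. $\square$

**Step 4. The cost.** *This step arranges (f).* Let $\alpha_n$ be the average $\alpha$ of Lemma 4 for $P=P_n$, $N'=N_n$. Then $\alpha_0=1$. We require at every stage that $N_{n+1}$ is so large that Lemma 4 applies. So inductively $\alpha_n\le\Lambda^n$, and $\beta\le\Lambda B_{n+1}\alpha_n\le\Lambda^{n+1}B_{n+1}$. Now fix $N=N_{n+1}$ satisfying this and Lemma 6. Once $L\ge N$, Lemma 4 gives $\|g\|_A\le2\beta\le2\Lambda^{n+1}B_{n+1}$, which is (f).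

## 9. Choosing $\rho$: thin fingers around the hairs

All statements below hold for $L$ sufficiently large. The constants $C,C(\eta),A$ may depend on $f_n$, $N$ and everything fixed so far, but not on $L$. Recall $1-\rho=e^{-L}$.

**Step 5. What $g$ looks like on $C$.** *This step makes precise that $f_{n+1}(C)$ is close to $f_n(C)$ with the hairs attached.* Fix $\eta^*>0$ smaller than half the minimal distance between points of $P_{n+1}$, and smaller than $\operatorname{dist}(P_{n+1},K_n)$, which is positive by Lemma 6(1).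

* (g0) If $z\in C$, $|z-q|\le\eta^*$ and $q$ is a child of $p$, then $z\in\operatorname{int}J_p'$. All points of the shorter arc from $q$ to $z$ have distance $\le\eta^*$ from $q$, so this arc avoids $K_n$ and stays in the component $\operatorname{int}J_p'$ of $C\setminus K_n$.
* (g1) For $0<\eta<\eta^*$, on $\{z\in C:|z-q|\ge\eta\text{ for all }q\in P_{n+1}\}$ we have $|g|+|g'|\le C(\eta)/L$. Indeed $|1-\rho\bar qz|=|q-\rho z|\ge|q-z|-(1-\rho)\ge\eta/2$ once $1-\rho\le\eta/2$; also $|1-\rho\bar qz|\le2$ and $|\arg(1-\rho\bar qz)|\le\pi/2$. So each logarithm and each derivative $\rho\bar q/(1-\rho\bar qz)$ is bounded in terms of $\eta$.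
* (g2) On $C$,
$$\operatorname{Re}(\bar dzg'(z))=\frac1L\sum_qb_q\operatorname{Re}\frac{\rho\bar qz}{1-\rho\bar qz}\ge-\frac1{2L}\sum_qb_q,$$
because $\operatorname{Re}\frac w{1-w}=\operatorname{Re}\frac1{1-w}-1>-\frac12$ for $|w|<1$.
* (g3) If $z\in C$ and $|z-q|\le\eta<\eta^*$, then $g(z)=d\,b_q\lambda+E$ with $\lambda=\frac1L\log\frac1{|1-\rho\bar qz|}\in\bigl[-\frac{\log2}L,1\bigr]$ and $|E|\le C/L$. Here $\lambda\le1$ since $|1-\rho\bar qz|\ge1-\rho=e^{-L}$. The error $E$ collects the imaginary part of the $q$-th logarithm, at most $\pi/2$ in modulus, and the terms with $q'\ne q$, for which $|z-q'|\ge2\eta^*-\eta^*=\eta^*$, so that they are bounded as in (g1).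
* (g4) For every $\iota>0$ and all sufficiently small $\eta\in(0,\eta^*)$ there is $L(\iota,\eta)$ such that for $L\ge L(\iota,\eta)$ and $z\in C$: if $|z-q|\le\eta$ for some $q\in P_{n+1}$, then $\operatorname{dist}(f_{n+1}(z),H_q)\le\iota$; otherwise $|f_{n+1}(z)-f_n(z)|\le\iota$. For the first part choose $\eta$ with $|f_n(z)-f_n(q)|\le\iota/2$ whenever $|z-q|\le\eta$. By (g3), $f_{n+1}(z)=f_n(q)+d\,b_q\lambda+(f_n(z)-f_n(q))+E$ has distance at most $\frac\iota2+\frac{b_q\log2+C}L$ from $H_q$. The second part is (g1).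
* (g5) $f_{n+1}(q)=t_q+O(1/L)$ for $q\in P_{n+1}$: at $z=q$ the $q$-th term of $g$ is $\frac{db_q}L\log\frac1{1-\rho}=db_q$, and the other terms are $O(1/L)$.

**Step 6. Properties (d) and (e).** *These say that the change is small on $K_n$ and stays near the old cells elsewhere.* Since $|z-q|>\eta^*$ for $z\in K_n$, $q\in P_{n+1}$, (d) follows from (g1) with any $\eta<\eta^*$.

For (e), let $z\in J_p'$ and apply (g4) with $\iota=\theta_n/2$. If $|z-q|\le\eta$ for some $q$, then $q$ is a child of $p$ by (g0) and disjointness of the arcs; $f_{n+1}(z)$ is within $\theta_n/2$ of $H_q$, and $H_q$ lies in the $\theta_n/2$-neighborhood of $T_p+Q_n\subset F_p'$ by Lemma 6(4). Otherwise $f_{n+1}(z)$ is within $\theta_n/2$ of $f_n(z)\in F_p'$. Finally, $f_{n+1}(q)+Q_{n+1}$ is $R_q$ translated by $O(1/L)$ according to (g5), and $R_q$ lies in the $\theta_n/2$-neighborhood of $T_p+Q_n$; so the second part of (e) holds for $L$ large.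

**Step 7. Property (a) for $f_{n+1}$.** *The new curve must be simple. Three mechanisms cover all pairs of points: monotonicity near a tip, the chord constant $c_n$ on $K_n$, and separation of compact sets for the rest.*

(i) *Both points in one $J_p$.* On $J_p$, $\operatorname{Re}(\bar dzf_{n+1}')\ge\min_{J_p}\operatorname{Re}(\bar dzf_n')-\frac1{2L}\sum_qb_q>0$ for $L$ large, by (g2) and the choice of $\tau_n$. So $\operatorname{Im}(\bar df_{n+1})$ is strictly increasing along $J_p$. Hence $f_{n+1}$ is injective on $J_p$, and $f_{n+1}'\ne0$ there.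

(ii) *Both points in $K_n$.* By (g1), $|g|+|g'|\to0$ uniformly on $K_n$ as $L\to\infty$, so $f_{n+1}'\ne0$ there. Let $z\ne w$ in $K_n$ and consider a shorter arc joining them. If it lies in $K_n$, then $|g(z)-g(w)|\le\frac\pi2|z-w|\sup_{K_n}|g'|$. Otherwise it meets some $\operatorname{int}J_p'$, and since its endpoints are in $K_n$ it contains all of $J_p'$. So $|z-w|\ge\chi_n$ and $|g(z)-g(w)|\le2\sup_{K_n}|g|\le2\chi_n^{-1}|z-w|\sup_{K_n}|g|$. In both cases $|g(z)-g(w)|<c_n|z-w|\le|f_n(z)-f_n(w)|$ for $L$ large, so $f_{n+1}(z)\ne f_{n+1}(w)$.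

(iii) *$z\in\operatorname{int}J_p'$ and $w\notin J_p$.* Consider the compact sets
$$\mathcal A_p=f_n(J_p')\cup\bigcup_{q\in P_{n+1}\cap J_p'}H_q,\qquad\mathcal B_p=f_n(C\setminus\operatorname{int}J_p)\cup\bigcup_{p'\ne p}\ \bigcup_{q\in P_{n+1}\cap J'_{p'}}H_q .$$
They are disjoint: $f_n$ is injective on $C$, different hairs are disjoint, and $H_q$ meets $f_n(C)$ only in $f_n(q)$. By (g4) and (g0), $f_{n+1}(z)$ is within $\iota$ of $\mathcal A_p$. Also $f_{n+1}(w)$ is within $\iota$ of $\mathcal B_p$: if $|w-q|\le\eta$, then $q$ and $w$ lie in the same $J'_{p'}$, and $p'\ne p$ because $w\notin J_p$; otherwise $f_{n+1}(w)$ is within $\iota$ of $f_n(w)\in f_n(C\setminus\operatorname{int}J_p)$. So $f_{n+1}(z)\ne f_{n+1}(w)$ if $\iota<\frac12\min_p\operatorname{dist}(\mathcal A_p,\mathcal B_p)$.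

These cases are exhaustive: if $z,w$ are not both in $K_n$, one of them lies in some $\operatorname{int}J_p'$, and the other lies in $J_p$ (case (i)) or not (case (iii)). Every point of $C$ is in $K_n$ or in some $J_p$, so $f_{n+1}'\ne0$ on $C$.

**Step 8. Property (b) for $f_{n+1}$.** *At a new tip the outward normal must make acute angles with both directions.* For $q\in P_{n+1}$, the $q$-th term of $g$ contributes $\frac{d\,b_q}L\cdot\frac\rho{1-\rho}$ to $qf_{n+1}'(q)$, and the other terms contribute $O(1/L)$. Hence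
$$L(1-\rho)\,qf_{n+1}'(q)=L(1-\rho)\,O(1)+d\,b_q\rho+O(1-\rho)\longrightarrow d\,b_q,$$
because $L(1-\rho)=Le^{-L}\to0$. Since $\operatorname{Re}(\bar d'd)\ge\frac12$ for $d'\in\{e_1,e_2\}$, (b) holds for $L$ large.

**Step 9. Property (c) for $f_{n+1}$.** *The new cells must be disjoint and touch the new curve only at their tips.* By (g5), $f_{n+1}(q)+Q_{n+1}$ is $R_q$ translated by $O(1/L)$, so by Lemma 6(3) these cells are pairwise disjoint for $L$ large. Fix $q$, write $b=b_q$, and let $\eta_0\in(0,\eta^*)$. For $|\tau|\le\eta_0$ and $L$ large,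
$$W(\tau):=\bar d\bigl(f_{n+1}(qe^{i\tau})-f_{n+1}(q)\bigr)=\frac bL\Psi(\tau)+r(\tau),\qquad\Psi(\tau)=\log\frac{1-\rho}{1-\rho e^{i\tau}},\qquad|r(\tau)|\le A|\tau|, \tag{13}$$
with $A>0$ independent of $L$. Here $r$ comes from $f_n$, which is Lipschitz on $C$, and from the terms with $q'\ne q$: for $|z-q|\le\eta_0$ we have $|1-\rho\bar q'z|\ge\eta^*-(1-\rho)\ge\eta^*/2$, so these terms have bounded derivative. Let $\eta_1=\min\bigl(\eta_0,\frac b{4A}\bigr)$.

*Far part, $\eta_1\le|\tau|\le\pi$.* Let $z=qe^{i\tau}$ and use (g4) with $\eta<2\sin(\eta_1/2)$, so that $|z-q|>\eta$. Then $f_{n+1}(z)$ is within $\iota$ of the compact set $f_n(C)\cup\bigcup_{q'\ne q}H_{q'}$, which is disjoint from $R_q$ by Lemma 6(3). With $\iota$ smaller than half the distance of these sets, (g5) gives $f_{n+1}(z)\notin f_{n+1}(q)+Q_{n+1}$ for $L$ large.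

*Near part, $0<|\tau|\le\eta_1$, $\rho\ge\frac12$.* We show $dW(\tau)\notin V$; since $Q_{n+1}\subset V$, this gives $f_{n+1}(qe^{i\tau})\notin f_{n+1}(q)+Q_{n+1}$. The picture: very close to the tip the curve moves sideways, too steeply for the sector $V$; after that it moves back along the finger. We have $|1-\rho e^{i\tau}|^2=(1-\rho)^2+4\rho\sin^2\frac\tau2$ and $4\rho\sin^2\frac\tau2\ge2\tau^2/\pi^2\ge\tau^2/5$, so
$$\operatorname{Re}\Psi(\tau)\le-\tfrac12\log\Bigl(1+\frac{\tau^2}{5(1-\rho)^2}\Bigr)\le0. \tag{14}$$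

Range 1: $0<|\tau|\le1-\rho$. Here $|\operatorname{Im}\Psi|=\arctan\frac{\rho|\sin\tau|}{1-\rho\cos\tau}$. Now $\rho|\sin\tau|\ge\frac12\cdot\frac2\pi|\tau|=|\tau|/\pi$, and $1-\rho\cos\tau\le(1-\rho)+\frac{\tau^2}2\le2(1-\rho)$. So the quotient is at least $\frac{|\tau|}{2\pi(1-\rho)}$, a number in $[0,1]$. By concavity and $\arctan1=\frac\pi4>\frac12$ we have $\arctan x\ge\frac x2$ on $[0,1]$, so $|\operatorname{Im}\Psi|\ge\frac{|\tau|}{4\pi(1-\rho)}$. With (13) and (14),
$$|\operatorname{Im}W|\ge|\tau|\Bigl(\frac b{4\pi L(1-\rho)}-A\Bigr)>\sqrt3A|\tau|\ge\sqrt3\operatorname{Re}W$$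
for $L$ large, because $L(1-\rho)\to0$. In particular $W\ne0$, and by (5) $dW\notin V$.

Range 2: $1-\rho\le|\tau|\le\sqrt{1-\rho}=e^{-L/2}$. By (14), $\operatorname{Re}\Psi\le-\frac12\log\frac65$, so $\operatorname{Re}W\le-\frac b{2L}\log\frac65+Ae^{-L/2}<0$ for $L$ large.

Range 3: $\sqrt{1-\rho}\le|\tau|\le\eta_1$. Here $\frac{\tau^2}{5(1-\rho)^2}\ge\frac{e^L}5$, so the logarithm in (14) is at least $L-\log5$, and $\operatorname{Re}W\le-\frac b2+\frac{b\log5}{2L}+A\eta_1\le-\frac b4+\frac{b\log5}{2L}<0$ for $L$ large.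

In ranges 2 and 3, $dW\notin V$ because $\operatorname{Re}(\bar dw)\ge0$ on $V$. This proves (c). There are finitely many $p$ and $q$, so one $L$ serves all requirements. Taking also $L\ge N$ gives (f), and Proposition 5 is proved. $\blacksquare$

## 10. The limit function

Apply Proposition 5 for $n=0,1,2,\dots$, making the choices of Step 2 each time.

**Step 10. Convergence, and injectivity on $C$.** *First we sum the costs; then we check that the reserves (12) keep the limit injective.* By (f) and (8),
$$\sum_{n\ge1}\|g_n\|_A\le2\kappa m\sum_{n\ge1}\Bigl(\frac\Lambda{\sqrt m}\Bigr)^n\le200\,\kappa\cdot\frac{0.661}{0.339}<400\,\kappa .$$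
So $f_n\to f:=z+\sum_{n\ge1} g_n$ in $\|\cdot\|_A$, hence uniformly on $\overline D$; $f$ is of class (A), and $\|f-z\|_A\le400\kappa$.

By iterating the third condition on $\tau_k$: if $k>n$ and $q\in P_k$ descends from $p\in P_n$, then $J_q^{(k)}\subset\operatorname{int}J_p'^{(n)}$. In particular $K_n\subset K_k$ for $k\ge n$.

Let $z\ne w$ in $C$. Choose $n$ with $2\tau_n<|z-w|$. Since $J_p^{(n)}$ has length $2\tau_n$, $z$ and $w$ do not lie in a common $J_p^{(n)}$.

*Case 1: $z,w\in K_n$.* Let $h=f-f_n=\sum_{k\ge n}(f_{k+1}-f_k)$. By (d), $K_n\subset K_k$ and (12), $|h|\le\frac14c_n\chi_n$ on $K_n$, and on arcs contained in $K_n$ the function $h$ is Lipschitz with respect to arc length with constant $\frac14c_n$. If the shorter arc from $z$ to $w$ lies in $K_n$, then $|h(z)-h(w)|\le\frac\pi8c_n|z-w|$. Otherwise, as in Step 7(ii), $|z-w|\ge\chi_n$ and $|h(z)-h(w)|\le\frac12c_n\chi_n\le\frac12c_n|z-w|$. In both cases this is less than $c_n|z-w|\le|f_n(z)-f_n(w)|$, so $f(z)\ne f(w)$.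

*Case 2: one of the points, say $z$, lies in some $\operatorname{int}J_p'^{(n)}$; then $w\notin J_p^{(n)}$.* We claim that for all $p'\in P_n$ and $k\ge n$ the set
$$\mathcal S_{p'}^k=f_k(J_{p'}'^{(n)})\cup\bigcup_{q\in P_k\cap J_{p'}'^{(n)}}(f_k(q)+Q_k)$$
lies in the closed $\bigl(\sum_{n\le j<k}\theta_j\bigr)$-neighborhood of $F_{p'}'^{(n)}$. For $k=n$ the two sets are equal. Suppose the claim holds for $k$. We show that each point of $\mathcal S_{p'}^{k+1}$ is within $\theta_k$ of $\mathcal S_{p'}^k$. Let $\zeta\in J_{p'}'^{(n)}$.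

* If $\zeta\in J_q'^{(k)}$ with $q\in P_k$, then $q=p'$ (if $k=n$), or $q$ is a descendant of $p'$ (if $k>n$, since $J_q'^{(k)}$ lies in the arc of its ancestor and the $J^{(n)}$ are disjoint). So $J_q'^{(k)}\subset J_{p'}'^{(n)}$, and by (e) $f_{k+1}(\zeta)$ is within $\theta_k$ of $F_q'^{(k)}=f_k(J_q'^{(k)})\cup(f_k(q)+Q_k)\subset\mathcal S_{p'}^k$.
* If $\zeta\in K_k$, then by (d) $f_{k+1}(\zeta)$ is within $\theta_k$ of $f_k(\zeta)\in\mathcal S_{p'}^k$.
* If $q'\in P_{k+1}\cap J_{p'}'^{(n)}$, let $q\in P_k$ be its parent. Since $q'\in J_q'^{(k)}$, the same reasoning as in the first item gives $q\in J_{p'}'^{(n)}$ and $J_q'^{(k)}\subset J_{p'}'^{(n)}$. By (e), $f_{k+1}(q')+Q_{k+1}$ lies in the closed $\theta_k$-neighborhood of $F_q'^{(k)}\subset\mathcal S_{p'}^k$.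

This proves the claim. Let $k\to\infty$ and use (12): $f(z)$ is within $\sigma_n/4$ of $F_p'^{(n)}$. If $w\in J_{p'}'^{(n)}$ for some $p'$, then $p'\ne p$ and $f(w)$ is within $\sigma_n/4$ of $F_{p'}'^{(n)}$. If $w\in K_n$, then by (d) and (12) $f(w)$ is within $\sigma_n/4$ of $f_n(w)\in f_n(C\setminus\operatorname{int}J_p^{(n)})$. By the definition of $\sigma_n$, $f(z)\ne f(w)$.

**Step 11. $f$ is conformal onto a Jordan domain.** *Injectivity on $C$ passes to $D$ by the argument principle.* $f$ is continuous on $\overline D$, holomorphic in $D$ and injective on $C$, so $f(C)$ is a Jordan curve. Let $w\notin f(C)$. For $r<1$ close to $1$, $f\ne w$ on $r\le|z|\le1$. The argument principle on $|z|=r$ and homotopy invariance of the index show that $w$ is assumed in $D$ exactly $\operatorname{ind}(f(C),w)$ times, with multiplicity. This index is $0$ outside the curve and constantly $+1$ or constantly $-1$ inside. As it is a number of solutions, it is $+1$ inside. So each interior point is assumed exactly once, and no exterior point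 is assumed. If $f(z_0)\in f(C)$ for some $z_0\in D$, then $f(D)$, which is open since $f$ is nonconstant, would contain exterior points, because every point of a Jordan curve is a boundary point of its exterior. This is impossible. So $f$ maps $D$ bijectively onto the interior of $f(C)$, and $f$ is injective on $\overline D$.

**Step 12. Positive area.** *The cells of infinitely many generations accumulate on the curve.* Let $E_n=\bigcup_{p\in P_n}(f_n(p)+Q_n)$. By disjointness (c), and by (7),
$$|E_n|=m^nX_nY_n\tfrac{\sqrt3}2\ge(1-\varepsilon)\tfrac{\sqrt3}2\kappa^2 .$$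
All $E_n$ lie in a fixed disk, since $|f_n|\le1+400\kappa$ on $\overline D$ and $\operatorname{diam}Q_n\le2\kappa$. So the sets $\bigcup_{k\ge n}E_k$ have finite measure and decrease to $\limsup E_n$, the set of points lying in infinitely many $E_n$, and $|\limsup E_n|=\lim_n\bigl|\bigcup_{k\ge n}E_k\bigr|\ge(1-\varepsilon)\frac{\sqrt3}2\kappa^2$. If $x\in E_n$, then $\operatorname{dist}(x,f(C))\le\operatorname{diam}Q_n+\sup_C|f-f_n|$, which tends to $0$. So a point in infinitely many $E_n$ lies in the compact set $f(C)$. Thus $\limsup E_n\subset f(C)$ and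
$$|f(C)|\ge(1-\varepsilon)\tfrac{\sqrt3}2\kappa^2>0 .$$
This completes the proof of Theorem 2. $\blacksquare$

## 11. Density by composition

We prove Theorem 3. Since Theorem 2 gives examples arbitrarily close to the identity, it suffices to compose.

**Step 13. Smoothing $g$.** *We replace $g$ by a function holomorphic beyond $\overline D$.* Let $g_r(z)=g(rz)=\sum c_kz^k$. By dominated convergence $\|g_r-g\|_A\to0$ as $r\to1$. Fix $r<1$ with $\|g_r-g\|_A<\mu/2$. The function $g_r$ is injective and holomorphic in $|z|<1/r$.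

**Step 14. Composition.** *The algebra property of the norm keeps us in class (A).* Let $f_\kappa$ be a function as in Theorem 2 with $\varepsilon=\frac12$, where $\kappa\le\kappa_0$ and $1+400\kappa_0<1/r$. Since $\|f_\kappa\|_A\le1+400\kappa$, the series $f:=g_r\circ f_\kappa=\sum c_kf_\kappa^k$ converges in $\|\cdot\|_A$. From $f_\kappa^k-z^k=(f_\kappa-z)\sum_{i=0}^{k-1}f_\kappa^iz^{k-1-i}$ we get
$$\|f-g_r\|_A\le400\,\kappa\sum_{k\ge1}|c_k|\,k\,(1+400\kappa)^{k-1}\le400\,\kappa\sum_{k\ge1}|c_k|\,k\,(1+400\kappa_0)^{k-1},$$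
and the last sum is finite and independent of $\kappa$. So $\|f-g\|_A<\mu$ for $\kappa$ small.

**Step 15. Univalence and area.** *Both properties pass through $g_r$.* We have $f_\kappa(\overline D)\subset\{|z|\le1+400\kappa\}\subset\{|z|<1/r\}$, where $g_r$ is injective. So $f$ is injective on $\overline D$, and by the argument of Step 11 it maps $D$ conformally onto the Jordan domain bounded by $f(C)$. Finally $f(C)=g_r(f_\kappa(C))$ has area $\int_{f_\kappa(C)}|g_r'|^2\,dx\,dy>0$ (in ordinary Cartesian coordinates), because $g_r'\ne0$ in $|z|<1/r$ and $|f_\kappa(C)|>0$. This proves Theorem 3. $\blacksquare$
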